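
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{A vanishing line of slope one for the $MU_G$-based Adams spectral sequence of a cyclic group}


\begin{abstract}
Let $G$ be a finite cyclic group and let $MU_G$ be tom Dieck's homotopical complex bordism spectrum. We show that the integer-graded $E_2$-page of the $MU_G$-based Adams spectral sequence of the $G$-sphere vanishes above the line $y=x$, and that this line is optimal. For $G=C_{2^n}$ this proves the conjecture that the $E_2$-page vanishes above the line $y=(2^n-1)x$, and it shows that the conjectured line is optimal only for $n=1$. We also compute the whole $E_2$-page in terms of classical Adams--Novikov $\mathrm{Ext}$ groups of the classifying spaces $B(G/K)$, $K\le G$.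
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite cyclic group and $MU_G$ tom Dieck's homotopical complex bordism $G$-spectrum. Its integer-graded homotopy and its cooperations,
\[
MU_{G*}=\pi^G_*(MU_G),\qquad MU_{G*}MU_G=\pi^G_*(MU_G\otimes MU_G),
\]
form a Hopf algebroid, and the $E_2$-page of the integer-graded $MU_G$-based Adams spectral sequence of the $G$-sphere is
\[
\mathrm{Ext}_G^{s,t}=\mathrm{Ext}^{s,t}_{(MU_{G*},\,MU_{G*}MU_G)}(MU_{G*},MU_{G*}).
\]
Here $s\ge 0$ is the filtration and $t$ the internal degree; a class is drawn at the point $(x,y)=(t-s,s)$. For the trivial group we obtain the classical groups, and for an $MU_*MU$-comodule $N$ we write $\mathrm{Ext}^{s,t}(N)=\mathrm{Ext}^{s,t}_{MU_*MU}(MU_*,N)$.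

How far up does the $E_2$-page reach? For the trivial group the answer is immediate. The groups $\mathrm{Ext}^{s,t}(MU_*)$ are computed by the normalized cobar complex, whose term in filtration $s$ is an $s$-fold tensor power of the augmentation ideal of $MU_*MU=MU_*[b_1,b_2,\dots]$, $|b_i|=2i$. This ideal starts in degree $2$, so nothing lives in degrees $t<2s$, that is, above the line $y=x$. The class of $b_1\otimes\cdots\otimes b_1$ lies on the line and is nonzero (Section~\ref{sec:vanishing}).

For $G\neq 1$ this connectivity argument collapses. A representation $V$ has an Euler class $e_V\in MU_{G,-2|V|}$, where $|V|=\dim_{\mathbb C}V$, namely the image of $1$ under $\pi_0^G(MU_G)\to \pi_0^G(MU_G\otimes S^V)\cong \pi^G_{-2|V|}(MU_G)$. Choose $V\ne0$ with $V^G=0$. Then $S^0\to S^V$ is an equivalence on geometric fixed points, so $e_V$ becomes a unit in $\pi_*\Phi^GMU_G$, which is not zero (Lemma~\ref{lem:maps}). Hence all powers of $e_V$ are nonzero, $MU_{G*}$ is unbounded below, and nothing in the cobar complex itself suggests a vanishing line.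 One might therefore expect a line that becomes steeper as $G$ grows. The following conjecture is posed in \cite{SSS}: \emph{for $G=C_{2^n}$, $n\ge1$, the $E_2$-page vanishes above the line $y=(2^n-1)x$}, that is,
\[
\mathrm{Ext}_G^{s,t}=0\quad\text{for } s>\frac{2^n-1}{2^n}\,t .
\]
We show that it is true, and that the line does not in fact become steeper.

\begin{theorem}\label{thm:A}
Let $G$ be a finite cyclic group. Then $\mathrm{Ext}_G^{s,t}=0$ for $t<2s$, that is, above the line $y=x$. Moreover $\mathrm{Ext}_G^{s,2s}\ne0$ for all $s\ge0$, so this line is optimal.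
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $G=C_{2^n}$ with $n\ge1$. Then $\mathrm{Ext}_G^{s,t}=0$ for $s>\frac{2^n-1}{2^n}t$. The line $y=(2^n-1)x$ is optimal exactly for $n=1$.
\end{corollary}

\begin{proof}
Let $s\ge0$ and $s>\frac{2^n-1}{2^n}t$. If $t\ge0$, then $\frac{2^n-1}{2^n}t\ge\frac t2$ and so $2s>t$. If $t<0$, then $2s\ge0>t$. In both cases Theorem~\ref{thm:A} applies. The last sentence holds because $y=x$ is optimal for every $n$, and the slope $2^n-1$ is $1$ for $n=1$ and larger than $1$ for $n\ge2$.
\end{proof}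

\begin{theorem}\label{thm:B}
Let $G$ be a finite cyclic group. Then $\mathrm{Ext}_G^{s,t}=0$ for $t$ odd, and for $t$ even
\[
\mathrm{Ext}_G^{s,t}\;\cong\;\bigoplus_{K\le G}\Big(\mathrm{Ext}^{s,t}(MU_*)\;\oplus\;\mathrm{Ext}^{s-1,t-1}\big(\widetilde{MU}_*B(G/K)\big)\Big).
\]
\end{theorem}

Theorem~\ref{thm:B} should be compared with the splitting $S^G\simeq\bigoplus_{K\le G}\Sigma^\infty B(G/K)_+$ of the fixed points of the sphere. The summand $\Sigma^\infty B(G/K)_+\simeq S\oplus\Sigma^\infty B(G/K)$ contributes the classical $\mathrm{Ext}$ groups of its two parts. The reduced part, viewed as a $G$-spectrum with trivial action, has integer-graded $MU_G$-homology in odd degrees only (Lemma~\ref{lem:torsion}), whereas $MU_{G*}$ is even. So its map to the $G$-sphere induces zero in this homology and shows up through a connecting homomorphism, which explains the shift by $(1,1)$. For example,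
\[
\mathrm{Ext}_{C_2}^{s,t}\cong\mathrm{Ext}^{s,t}(MU_*)^{\oplus2}\oplus\mathrm{Ext}^{s-1,t-1}(\widetilde{MU}_*\mathbb{RP}^\infty)\qquad(t\text{ even}).
\]

\medskip\noindent\textbf{The idea.}
We separate isotropy: inverting Euler classes one at a time decomposes the cobar complex into pieces indexed by the subgroups $K\le G$, and the piece for $K$ is the cobar complex of the geometric fixed points $\Phi^KMU_G$, made free over $G/K$. For $K\ne1$ the spectrum $\Phi^KMU_G$ is huge and unbounded below. But there are maps $MU_{G/K}\rightleftarrows\Phi^KMU_G$ in both directions that preserve units, and the \emph{cohomology} of a cobar complex does not change under passage between two ring spectra related in this way (Lemma~\ref{lem:unital}). So the piece for $K$ has the cohomology of the classical cobar complex of $B(G/K)_+$, for which the connectivity argument works. Section~\ref{sec:C2} carries this out by hand for $C_2$. For Theorem~\ref{thm:B} we show in addition that the classes in the pieces lift to $\mathrm{Ext}_G$, so that the pieces split off.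

\section{The cobar complex}\label{sec:background}

\subsection{Facts from equivariant homotopy theory}

We work in the homotopy category of genuine $G$-spectra, with sphere $S$ and smash product $\otimes$. A based $G$-space also denotes its suspension spectrum. For $K\le G$ and $Q=G/K$ there are inflation $\mathrm{infl}^G_Q$ from $Q$-spectra to $G$-spectra and geometric fixed points $\Phi^K$ from $G$-spectra to $Q$-spectra. We write $\mathrm{infl}^G$ for inflation of nonequivariant spectra; it is left adjoint to $N\mapsto N^G$, and $(\mathrm{infl}^GX\otimes N)^G\simeq X\otimes N^G$, because both sides preserve colimits in $X$ and they agree for $X=S$. Representations are complex and $|V|=\dim_{\mathbb C}V$.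

Let $\mathcal U$ be a complete complex $G$-universe. For finite-dimensional $V\subset\mathcal U$ let $TU_G(V)$ be the Thom space of the tautological bundle over the Grassmannian $Gr_{|V|}(V\oplus\mathcal U)$; its points, apart from the base point, are pairs $(L,v)$ with $v\in L$. For $V\subset W$ and $A=W-V$ the orthogonal complement, the structure map is
\begin{equation}\label{eq:structure}
S^A\wedge TU_G(V)\to TU_G(W),\qquad (a,(L,v))\mapsto(L\oplus A,\,v+a).
\end{equation}
Then $MU_G=\mathrm{hocolim}_k\,\Sigma^{-V^{(k)}}TU_G(V^{(k)})$ for an exhausting sequence $V^{(1)}\subset V^{(2)}\subset\cdots$ in $\mathcal U$, with unit given by $S^V\to TU_G(V)$, $v\mapsto(V,v)$. It is a homotopy commutative ring spectrum; see \cite[Ch.~XV]{May}. We use the following standard facts, for $G$ finite cyclic.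

\begin{itemize}
\item[(F1)] $MU_{G*}$ is concentrated in even degrees (L\"offler; Comeza\~na, \cite[Ch.~XXVIII]{May}, for abelian compact Lie groups).
\item[(F2)] If $N$ is an $MU_G$-module (in the homotopy category) and $V$ a virtual representation, then multiplication by a Thom class in $\pi^G_{2|V|}(MU_G\otimes S^V)$ is an isomorphism $\pi^G_{*-2|V|}N\cong\pi^G_*(N\otimes S^V)$.
\item[(F3)] Let $K\le G$ and $Q=G/K$. The functor $\Phi^K$ is strong symmetric monoidal and preserves homotopy colimits, $\Phi^K\mathrm{infl}_Q^G=\mathrm{id}$, and $\Phi^K(\Sigma^{-V}X)=\Sigma^{-V^K}X^K$ for a based $G$-space $X$. Let $\tilde E\mathcal F[K]$ be the based $G$-space whose $J$-fixed points are equivalent to $S^0$ if $K\le J$ and contractible otherwise. There is a natural equivalence $(\tilde E\mathcal F[K]\otimes N)^G\simeq(\Phi^KN)^Q$. With $S^0\to\tilde E\mathcal F[K]$ it gives a natural map $\phi_K:\pi^G_t(N)\to\pi_t^Q(\Phi^KN)$, and for a $Q$-spectrum $Y$ the composite $\pi^Q_t(Y)\to\pi_t^G(\mathrm{infl}_Q^GY)\xrightarrow{\phi_K}\pi_t^Q(Y)$ is the identity.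
\item[(F4)] For a finite group $Q$ there is the Adams isomorphism $\Sigma^\infty BQ_+\simeq(\Sigma^\infty EQ_+)^Q$. Let $\lambda_Q:\mathrm{infl}^Q BQ_+\to EQ_+$ be its adjoint. For a nonequivariant spectrum $X$ the map $BQ_+\otimes X\to(EQ_+\otimes\mathrm{infl}^QX)^Q$ adjoint to $\lambda_Q\otimes1$ is an equivalence: both sides preserve colimits in $X$, and for $X=S$ it is the Adams isomorphism. Thus
\[
\pi_t(BQ_+\otimes X)\to\pi_t^Q(\mathrm{infl}^QBQ_+\otimes\mathrm{infl}^QX)\xrightarrow{\lambda_Q}\pi_t^Q(EQ_+\otimes\mathrm{infl}^QX)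
\]
is an isomorphism.
\end{itemize}

A map of $Q$-spectra that is an equivalence of underlying spectra becomes an equivalence after $EQ_+\otimes(-)$. From now on
\[
M=MU_G,\qquad M_*=MU_{G*},\qquad \Gamma=\pi^G_*(M\otimes M).
\]

\subsection{Evenness and flatness}

The next result makes the $\mathrm{Ext}$ groups accessible. We build $M$ from Thom spaces over finite Grassmannians, which have Schubert-type cell structures because $G$ is abelian.

\begin{proposition}\label{prop:flat}
$\Gamma$ is flat over $M_*$, on either side, and concentrated in even degrees. For every right $M$-module $N$ one has $\pi_*^GN\otimes_{M_*}\Gamma\cong\pi_*^G(N\otimes M)$. Hence $\pi_*^G(M^{\otimes s+1})\cong\Gamma^{\otimes_{M_*}s}$, and this is concentrated in even degrees.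
\end{proposition}

\begin{proof}
Fix a representation $V$. We first prove the following claim. \emph{Let $W$ be a finite sum of characters, $k\ge0$, $\xi$ a complex $G$-vector bundle over $Gr_k(W)$ and $X=\Sigma^{-V}\mathrm{Th}(\xi)$. Then $\pi_*^G(M\otimes X)$ is $M_*$-free on even generators, and $\pi_*^GN\otimes_{M_*}\pi_*^G(M\otimes X)\to\pi_*^G(N\otimes X)$ is an isomorphism for every right $M$-module $N$.}

We use induction on $|W|$. If $k=0$, then $Gr_k(W)$ is a point, $X$ is a sphere $S^{V'-V}$ for a representation $V'$, and the claim is (F2) together with (F1). If $k>|W|$, then $X=*$. Otherwise $1\le k\le|W|$, and we write $W=W'\oplus\chi$ with $\chi$ a character. The inclusion $Gr_k(W')\subset Gr_k(W)$ is that of a closed smooth $G$-submanifold, so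
\[
X'=\Sigma^{-V}\mathrm{Th}(\xi|_{Gr_k(W')})\to X\to X''
\]
is a cofiber sequence, where $\Sigma^VX''$ is the one-point compactification of the total space of $\xi|_U$ over $U=\{L\in Gr_k(W):L\not\subset W'\}$. For $L\in U$ put $L'=L\cap W'\in Gr_{k-1}(W')$. The line $L/L'\subset W'/L'\oplus\chi$ projects isomorphically to $\chi$, so it is the graph of a linear map $\chi\to W'/L'$. Hence $U$ is the total space of the $G$-vector bundle $\mathrm{Hom}(\chi,W'/\gamma)$ over $Gr_{k-1}(W')$, where $\gamma$ is the tautological bundle. By homotopy invariance $\xi|_U$ is isomorphic to the pullback of its restriction $\xi'$ to the zero section, so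
\[
X''\simeq\Sigma^{-V}\mathrm{Th}\big(\xi'\oplus\mathrm{Hom}(\chi,W'/\gamma)\big)\quad\text{over }Gr_{k-1}(W').
\]
By induction the claim holds for $X'$ and $X''$. The boundary map $\pi_*^G(M\otimes X'')\to\pi_{*-1}^G(M\otimes X')$ vanishes, since both homology groups are concentrated in even degrees. So $\pi_*^G(M\otimes X)$ is an extension of a free module by a free module, both on even generators, and is itself of this kind. Tensor the resulting split short exact sequence with $\pi_*^GN$ and map it to the long exact sequence for $N$. The map $\pi_*^G(N\otimes X)\to\pi_*^G(N\otimes X'')$ is onto, because its composite with the map from $\pi_*^GN\otimes_{M_*}\pi^G_*(M\otimes X)$ is onto. So the long exact sequence breaks into short exact ones, and the five lemma proves the claim for $X$.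

Now take $\xi$ tautological, $k=|V|$, and pass to the colimit over finite-dimensional $W\subset V\oplus\mathcal U$ and then over $V=V^{(1)},V^{(2)},\dots$. A filtered colimit of free modules is flat, so we obtain that $\Gamma$ is even and flat as a left module, and the isomorphism $\pi_*^GN\otimes_{M_*}\Gamma\cong\pi_*^G(N\otimes M)$. Interchanging the two factors of $M\otimes M$ gives flatness on the right. The last sentence follows by induction on $s$, with $N=M^{\otimes s}$ a right module through its last factor; for $s=0$ it is (F1).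
\end{proof}

\subsection{Cobar complexes}

For a spectrum $E$ (over some group) with unit $S\to E$ and any $Y$, let $\pi_t(Y\otimes E^{\otimes\bullet+1})$ be the cochain complex with differential $d=\sum_{k=0}^{s+1}(-1)^kd^k$ on $\pi_t(Y\otimes E^{\otimes s+1})$, where $d^k$ inserts a unit so that it occupies position $k$ among the $s+2$ factors $E$, numbered from $0$. For a $G$-spectrum $Y$ put
\[
\mathcal C_t(Y)=\pi_t^G(Y\otimes M^{\otimes\bullet+1}).
\]
Since $\Gamma$ is flat, $\mathrm{Ext}_G$ is the cohomology of the cobar complex $\Gamma^{\otimes_{M_*}\bullet}$, which by Proposition~\ref{prop:flat} is this complex for $Y=S$: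
\begin{equation}\label{eq:ext}
\mathrm{Ext}_G^{s,t}=H^s(\mathcal C_t(S)),\qquad \mathcal C_t(S)=0\ \text{ for $t$ odd}.
\end{equation}
In particular $\mathrm{Ext}_G^{s,t}=0$ for $t$ odd. A cofiber sequence $X\to Y\to Z\to\Sigma X$ gives a long exact sequence of cochain complexes
\[
\cdots\to\mathcal C_t(X)\to\mathcal C_t(Y)\to\mathcal C_t(Z)\xrightarrow{\ \partial\ }\mathcal C_{t-1}(X)\to\cdots .
\]

For a based space $B$, the classical flatness of $MU_*MU$ gives in the same way
\begin{equation}\label{eq:classical}
H^s\big(\pi_t(B\otimes MU^{\otimes\bullet+1})\big)=\mathrm{Ext}^{s,t}(\widetilde{MU}_*B)=0\quad\text{for }t<2s ,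
\end{equation}
where the first equality holds for all $s$ and $t$. For the vanishing, compute the cohomology by the normalized cobar complex $\widetilde{MU}_*B\otimes_{MU_*}\overline{MU_*MU}^{\otimes s}$, where $\overline{MU_*MU}=\ker(\varepsilon:MU_*MU\to MU_*)$. As $\varepsilon$ is an isomorphism $\mathbb Z\to\mathbb Z$ in degree $0$, this kernel lives in degrees $\ge2$, and $\widetilde{MU}_*B$ lives in degrees $\ge0$. For an unbased space $B$ we apply this to $B_+$ and write $MU_*B=\widetilde{MU}_*(B_+)$.

\section{The group of order two}\label{sec:C2}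

This section shows the argument in the simplest case; it uses the maps constructed in Lemma~\ref{lem:maps} and one lemma on cobar complexes, both proved in Section~\ref{sec:unital}. Let $G=C_2$ and let $\sigma$ be the complex sign representation. Since $S(\infty\sigma)$ is a model of $EG$, there is a cofiber sequence $EG_+\to S^0\to S^{\infty\sigma}$. By (F2), $\pi_t^G(S^{\infty\sigma}\otimes M^{\otimes s+1})$ is the colimit of
\[
\pi_t^G(M^{\otimes s+1})\xrightarrow{\,e_\sigma\,}\pi^G_{t-2}(M^{\otimes s+1})\xrightarrow{\,e_\sigma\,}\pi^G_{t-4}(M^{\otimes s+1})\to\cdots,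
\]
so it vanishes for $t$ odd. Hence for $t$ even there is an exact sequence of complexes
\begin{equation}\label{eq:C2}
0\to\mathcal C_t(EG_+)\to\mathcal C_t(S)\to\mathcal C_t(S^{\infty\sigma})\to\mathcal C_{t-1}(EG_+)\to0 .
\end{equation}

\emph{The outer terms.} By Lemma~\ref{lem:maps}(1) there is a unital map $\iota_G:\mathrm{infl}^GMU\to M$ that is an underlying equivalence. It becomes an equivalence after $EG_+\otimes(-)$. With (F4) we get $\mathcal C_u(EG_+)\cong\pi_u(BG_+\otimes MU^{\otimes\bullet+1})$, so $H^s(\mathcal C_u(EG_+))=\mathrm{Ext}^{s,u}(MU_*BG)$ vanishes for $u<2s$ by \eqref{eq:classical}.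

\emph{The third term.} Here $S^{\infty\sigma}$ is a model of $\tilde E\mathcal F[G]$, so $\mathcal C_t(S^{\infty\sigma})=\pi_t(E^{\otimes\bullet+1})$ with $E=\Phi^GMU_G$ by (F3). What is $E$? Let $V=\mathbb C^a\oplus\sigma^b$. An invariant subspace of $V\oplus\mathcal U$ is a sum $L=L_0\oplus L_1$ of a fixed part and a $\sigma$-part. With $i=\dim L_0$ this gives
\[
TU_G(V)^G\simeq\bigvee_i\mathrm{Th}(\gamma_i\to BU(i))\wedge BU(a+b-i)_+ .
\]
We desuspend by $V^G=\mathbb C^a$ and put $r=i-a$, so that the second factor is $BU(b-r)_+$. The maps \eqref{eq:structure} preserve $r$, and for $a,b\to\infty$ we get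
\[
\Phi^{C_2}MU_{C_2}\simeq\bigvee_{r\in\mathbb Z}\Sigma^{2r}MU\wedge BU_+ .
\]
So the complex $\pi_t(E^{\otimes\bullet+1})$ is unbounded below in $t$ and very large. However, the unit of $E$ lies in the summand $r=0$, and there are maps
\[
j:MU\to MU\wedge BU_+\subset E,\qquad \rho:E\to MU\wedge BU_+\to MU
\]
given by the base point of $BU$, and by projection to the summand $r=0$ followed by $BU_+\to S^0$. Both preserve units. (Neither needs to be a ring map.) This alone controls the cohomology. For instance, let $x\in\pi_tE$ be a cocycle, that is, $\eta\otimes x=x\otimes\eta$ in $\pi_t(E\otimes E)$, and apply $\mu\circ(j\rho\otimes1):E\otimes E\to E$. The left side goes to $x$, because $j\rho$ preserves the unit, and the right side goes to $j\rho(x)$. So $x=j\rho(x)$ comes from the cocycle $\rho(x)\in\pi_tMU$: the invariants in the large group $\pi_tE$ are those of $\pi_tMU$. Lemma~\ref{lem:unital} below extends this to all filtrations and gives $H^s(\pi_t(E^{\otimes\bullet+1}))\cong\mathrm{Ext}^{s,t}(MU_*)$.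

\emph{Conclusion.} Let $t$ be even and $t<2s$, so $t\le 2s-2$. By \eqref{eq:C2}, the group $\mathrm{Ext}_G^{s,t}$ is built from parts of $H^s$ of the first term, $H^s$ of the third term and $H^{s-1}$ of the fourth term. These are $\mathrm{Ext}^{s,t}(MU_*BG)$, $\mathrm{Ext}^{s,t}(MU_*)$ and $\mathrm{Ext}^{s-1,t-1}(MU_*BG)$. They all vanish, the last one because $t-1\le2s-3<2(s-1)$. For larger $G$ there will be one such step for each subgroup.

\section{Unital maps and descent}\label{sec:unital}

\begin{lemma}\label{lem:unital}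
Let $E,F$ be spectra (over some group) with units $\eta_E,\eta_F$ and with products, in the homotopy category, for which these are two-sided units. Let $j:F\to E$ and $\rho:E\to F$ satisfy $j\eta_F=\eta_E$ and $\rho\eta_E=\eta_F$. Then for every $Y$ and $t$ the map $j$ induces a cochain homotopy equivalence $\pi_t(Y\otimes F^{\otimes\bullet+1})\to\pi_t(Y\otimes E^{\otimes\bullet+1})$.
\end{lemma}

\begin{proof}
It suffices to show that two unital maps $f,g:F\to E$ always induce cochain homotopic maps, for then we can apply this to the pairs $(\rho j,\mathrm{id}_F)$ and $(j\rho,\mathrm{id}_E)$. Let $m=\mu_E(f\otimes g):F\otimes F\to E$. As in the argument for $C_2$, the map $m$ restricts to $g$ if the unit is inserted on the left and to $f$ if it is inserted on the right. For $0\le i\le s$ let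
\[
h_i=f^{\otimes i}\otimes m\otimes g^{\otimes s-i}:F^{\otimes s+2}\to E^{\otimes s+1},
\]
and for $0\le i\le s+1$ let $\varphi_i=f^{\otimes i}\otimes g^{\otimes s+1-i}:F^{\otimes s+1}\to E^{\otimes s+1}$. Let $d^k:F^{\otimes s+1}\to F^{\otimes s+2}$ insert a unit, $0\le k\le s+1$. A unit inserted away from the two factors merged by $m$ is preserved by $f$ or $g$; in the remaining two cases it is absorbed by $m$. Thus
\[
h_id^k=d^kh_{i-1}\ (k<i),\qquad h_id^i=\varphi_i,\qquad h_id^{i+1}=\varphi_{i+1},\qquad h_id^k=d^{k-1}h_i\ (k>i+1).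
\]
Let $H=\sum_i(-1)^ih_i$. In $Hd=\sum_{i,k}(-1)^{i+k}h_id^k$ replace $i$ by $i+1$ in the terms with $k<i$, and $k$ by $k+1$ in the terms with $k>i+1$. This gives
\begin{align*}
Hd&=\sum_{i=0}^s(\varphi_i-\varphi_{i+1})-\sum_{0\le k\le i\le s-1}(-1)^{i+k}d^kh_i-\sum_{0\le i<k\le s}(-1)^{i+k}d^kh_i\\
&=g^{\otimes s+1}-f^{\otimes s+1}-dH,
\end{align*}
since the two double sums together run over all pairs $0\le i\le s-1$, $0\le k\le s$. Tensor with $Y$ and apply $\pi_t$.
\end{proof}

For $F=S$ the lemma is the familiar statement that the complex is contractible onto $\pi_tY$ when the unit $S\to E$ has a left inverse.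

\begin{lemma}\label{lem:maps}
Let $K\le G$ and $Q=G/K$.
\begin{enumerate}
\item There is a unital map $\iota_K:\mathrm{infl}_Q^GMU_Q\to MU_G$. The map $\iota_G:\mathrm{infl}^GMU\to MU_G$ is an underlying equivalence, and $\iota_G=\iota_K\circ\mathrm{infl}_Q^G(\iota_Q)$, where $\iota_Q:\mathrm{infl}^QMU\to MU_Q$ is the map for the group $Q$ and its subgroup $Q$.
\item There is a unital map $\rho_K:\Phi^KMU_G\to MU_Q$.
\end{enumerate}
In particular $\Phi^KMU_G\not\simeq0$.
\end{lemma}

\begin{proof}
Write $V=V_0\oplus V_1$ with $V_0=V^K$ and $V_1$ its invariant complement, and similarly $\mathcal U=\mathcal U_0\oplus\mathcal U_1$. Then $\mathcal U_0=\mathcal U^K$ is a complete $Q$-universe, exhausted by the $V_0^{(k)}$, and we use it to form $MU_Q$.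

(1) The $G$-maps
\[
S^{V_1}\wedge TU_Q(V_0)\to TU_G(V),\qquad(a,(L,v))\mapsto(L\oplus V_1,\,v+a)
\]
are strictly compatible with the structure maps \eqref{eq:structure}: for $W=V\oplus A$ and $A=A_0\oplus A_1$, both ways around send $(a_0,a_1,a,(L,v))$ to $(L\oplus A_0\oplus V_1\oplus A_1,\,v+a_0+a+a_1)$. They are compatible with units, since $V_0\oplus V_1=V$. As
\[
\mathrm{infl}_Q^GMU_Q=\mathrm{hocolim}_k\,\Sigma^{-V^{(k)}}\big(S^{V_1^{(k)}}\wedge TU_Q(V_0^{(k)})\big),
\]
they induce $\iota_K$. The formula $\iota_G=\iota_K\circ\mathrm{infl}_Q^G(\iota_Q)$ holds at each stage, because adding first $V^K-V^G$ and then $V-V^K$ to $L$ is adding $V-V^G$. For $K=G$ the underlying map at stage $V$ is the map of Thom spectra over $BU(|V_0|)\to BU(|V|)$, desuspended by $V$; it is an isomorphism on integral homology through degree $2|V_0|$. As $|V_0^{(k)}|\to\infty$, the map $\iota_G$ is a homology isomorphism of connective underlying spectra, hence an underlying equivalence.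

(2) A $K$-invariant $L\subset V\oplus\mathcal U$ splits as $L_0\oplus L_1$ with $L_0=L^K\subset V_0\oplus\mathcal U_0$ and $L_1\subset V_1\oplus\mathcal U_1$, and a point $(L,v)$ is fixed by $K$ if and only if $L$ is invariant and $v\in L_0$. Hence
\[
TU_G(V)^K=\bigvee_i\mathrm{Th}\big(\gamma_i\to Gr_i(V_0\oplus\mathcal U_0)\big)\wedge\big(Gr_{|V|-i}(V_1\oplus\mathcal U_1)^K\big)_+ .
\]
Project to the summand $i=|V_0|$ and collapse its second factor to $S^0$. This is a $Q$-map $TU_G(V)^K\to TU_Q(V_0)$. On $K$-fixed points the structure map sends $(a,(L,v))$, with $a\in A_0$, to $((L_0\oplus A_0)\oplus(L_1\oplus A_1),\,v+a)$, so it takes the summand $i$ to the summand $i+|A_0|$, and the projections are strictly compatible with structure maps. The unit sends $v\in S^{V_0}$ to $(V_0\oplus V_1,v)$, which lies in the summand $i=|V_0|$ and goes to $(V_0,v)$. Now apply $\mathrm{hocolim}_k\,\Sigma^{-V_0^{(k)}}(-)$ and (F3).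

Finally, $\rho_K$ takes the unit of $\Phi^KMU_G$ to that of $MU_Q$. The latter is nonzero, since by (1) its underlying map is the unit of $MU$. So $\Phi^KMU_G\not\simeq0$.
\end{proof}

Put $E_K=\Phi^KMU_G$, a homotopy ring $Q$-spectrum, and $j_K=\Phi^K(\iota_K):MU_Q\to E_K$. By Lemma~\ref{lem:maps}, the maps $j_K$ and $\rho_K$ satisfy the hypotheses of Lemma~\ref{lem:unital}.

\section{Separating isotropy}\label{sec:isotropy}

\subsection{The tower}

Enumerate the subgroups of $G$ as $K_1,\dots,K_r$ so that $K_a<K_b$ implies $a<b$; thus $K_r=G$. Put $Q_i=G/K_i$. As $G$ is cyclic, there is a character $\chi_i$ with kernel exactly $K_i$. Then $S(\infty\chi_i)$ is the inflation of a model of $EQ_i$. Let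
\[
X_i=S(\infty\chi_i)_+,\qquad Z_i=S^{\infty(\chi_1\oplus\cdots\oplus\chi_i)},\qquad D_i=X_i\wedge Z_{i-1},\qquad Z_0=S^0 .
\]
Smashing $X_i\to S^0\to S^{\infty\chi_i}$ with $Z_{i-1}$ gives cofiber sequences
\begin{equation}\label{eq:tower}
D_i\to Z_{i-1}\to Z_i\qquad(1\le i\le r).
\end{equation}
So we start with $Z_0=S^0$ and invert the Euler classes of $\chi_1,\chi_2,\dots$ one at a time. At the end $Z_r\simeq*$, since $\chi_r$ is trivial.

The order was chosen so that each layer $D_i$ sees a single subgroup. Indeed, $Z_{i-1}^J$ is contractible if $J\le K_a$ for some $a<i$, and it is $S^0$ otherwise; and $X_i^J$ is $S(\infty\chi_i)_+\simeq S^0$ if $J\le K_i$, and the base point otherwise. If $J<K_i$ is a proper subgroup, then $J=K_a$ with $a<i$ and $Z_{i-1}^J$ is contractible. If $J=K_i$, then $J\not\le K_a$ for all $a<i$. Hence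
\begin{equation}\label{eq:layer}
D_i^{K_i}=EQ_{i+},\qquad D_i^J\simeq*\quad\text{for }J\ne K_i .
\end{equation}

\begin{lemma}\label{lem:even}
$\mathcal C_t(Z_i)=0$ for $0\le i\le r$ and $t$ odd. Hence for $1\le i\le r$ and $t$ even there is an exact sequence of cochain complexes
\begin{equation}\label{eq:four}
0\to\mathcal C_t(D_i)\to\mathcal C_t(Z_{i-1})\to\mathcal C_t(Z_i)\xrightarrow{\partial}\mathcal C_{t-1}(D_i)\to0 .
\end{equation}
\end{lemma}

\begin{proof}
With $W=\chi_1\oplus\cdots\oplus\chi_i$ we have $Z_i=\mathrm{colim}_kS^{kW}$, so by (F2) $\pi_t^G(Z_i\otimes M^{\otimes s+1})$ is a colimit of groups $\pi^G_{t-2k|W|}(M^{\otimes s+1})$. These vanish for $t$ odd by Proposition~\ref{prop:flat}. The second statement is the long exact sequence of \eqref{eq:tower}.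
\end{proof}

\begin{remark}
The tower uses that $G$ is cyclic. If $G$ is abelian but not cyclic, no character has trivial kernel, so $EG$ is not of the form $S(\infty\chi)$ and this tower cannot be started.
\end{remark}

\subsection{The layers}

We now compute the cohomology of $\mathcal C_t(D_i)$. Fix $i$ and write $K=K_i$, $Q=Q_i$. Let $\lambda_i=\mathrm{infl}_Q^G(\lambda_Q):\mathrm{infl}^GBQ_+\to X_i$, with $\lambda_Q$ from (F4), and let $\kappa_i$ be the composite of cochain maps
\[
\kappa_i:\ \pi_t(BQ_+\otimes MU^{\otimes\bullet+1})\xrightarrow{\iota_G\circ\mathrm{infl}}\mathcal C_t(\mathrm{infl}^GBQ_+)\xrightarrow{\lambda_i}\mathcal C_t(X_i)\to\mathcal C_t(D_i),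
\]
where the last map is induced by $X_i=X_i\wedge S^0\to X_i\wedge Z_{i-1}$.

\begin{proposition}\label{prop:layers}
The map $\kappa_i$ induces isomorphisms $\mathrm{Ext}^{s,t}(MU_*BQ_i)\cong H^s(\mathcal C_t(D_i))$ for all $s$ and all $t$.
\end{proposition}

\begin{proof}
For every $G$-spectrum $N$ the map $\phi_K:\pi_t^G(D_i\otimes N)\to\pi_t^Q(EQ_+\otimes\Phi^KN)$ is an isomorphism. Indeed, by \eqref{eq:layer} the map $D_i\to\tilde E\mathcal F[K]\wedge D_i$ is an equivalence on $J$-fixed points for all $J$, and $\Phi^KD_i=EQ_+$; now use (F3). Taking $N=M^{\otimes s+1}$ we get an isomorphism of cochain complexes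
\[
\phi_K:\mathcal C_t(D_i)\cong\pi_t^Q(EQ_+\otimes E_K^{\otimes\bullet+1}).
\]
It remains to compute $\phi_K\kappa_i$. Since $\Phi^K$ takes $X_i\to D_i$ to the identity of $EQ_+$, naturality of $\phi_K$ shows that $\phi_K\kappa_i=\phi_K\circ\lambda_i\circ\iota_G\circ\mathrm{infl}$, with $\phi_K$ now defined on $\mathcal C_t(X_i)$. Next, $\iota_G=\iota_K\circ\mathrm{infl}_Q^G(\iota_Q)$, and $\lambda_i$ is inflated from $Q$. So $\phi_K\kappa_i$ is the composite
\begin{align*}
\pi_t(BQ_+\otimes MU^{\otimes\bullet+1})
&\xrightarrow{\lambda_Q\circ\mathrm{infl}}\pi_t^Q(EQ_+\otimes\mathrm{infl}^QMU^{\otimes\bullet+1})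
\xrightarrow{\iota_Q}\pi_t^Q(EQ_+\otimes MU_Q^{\otimes\bullet+1})\\
&\xrightarrow{\mathrm{infl}_Q^G}\pi_t^G(X_i\otimes\mathrm{infl}_Q^GMU_Q^{\otimes\bullet+1})
\xrightarrow{\iota_K}\pi_t^G(X_i\otimes M^{\otimes\bullet+1})
\xrightarrow{\phi_K}\pi_t^Q(EQ_+\otimes E_K^{\otimes\bullet+1}).
\end{align*}
The first map is the isomorphism (F4). The second is an isomorphism because $\iota_Q$ is an underlying equivalence. By naturality, the last three compose to $\phi_K\circ\mathrm{infl}_Q^G$, which is the identity by (F3), followed by the map induced by $\Phi^K(\iota_K)=j_K$. The map $j_K$ is an isomorphism on cohomology by Lemma~\ref{lem:unital} with $Y=EQ_+$. With \eqref{eq:classical} this proves the proposition.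
\end{proof}

\subsection{Fiber complexes}

The sequence \eqref{eq:four} has four terms, and we need the way in which its ends are glued together. Let
\begin{equation}\label{eq:abstract}
0\to P\to B\xrightarrow{f}C\xrightarrow{\partial}R\to0
\end{equation}
be an exact sequence of cochain complexes. Its \emph{fiber complex} is $F^s=B^s\oplus C^{s-1}$ with $d(b,c)=(db,\,f(b)-dc)$.

\begin{lemma}\label{lem:fiber}
There are long exact sequences, natural in \eqref{eq:abstract},
\begin{gather*}
\cdots\to H^{s-1}(C)\to H^s(F)\xrightarrow{p}H^s(B)\xrightarrow{f}H^s(C)\to\cdots,\\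
\cdots\to H^{s-2}(R)\to H^s(P)\xrightarrow{\alpha}H^s(F)\xrightarrow{\beta}H^{s-1}(R)\to H^{s+1}(P)\to\cdots,
\end{gather*}
where $p(b,c)=b$, $\alpha(b)=(b,0)$ and $\beta(b,c)=\partial c$. The composite $p\alpha$ is induced by $P\to B$. If $P=0$, then $\beta$ is an isomorphism and $p\beta^{-1}:H^{s-1}(R)\to H^s(B)$ is the connecting homomorphism of $0\to B\to C\to R\to0$.
\end{lemma}

\begin{proof}
Write $C[-1]$ for the complex with $C[-1]^s=C^{s-1}$ and differential $-d$. The first sequence belongs to the short exact sequence given by $C[-1]\to F\to B$; lifting a cocycle $b$ to $(b,0)$ shows that the connecting map is $f$. For the second, let $I=f(B)$. The quotient $F/P$ is the fiber complex of the inclusion $I\subset C$. The map $(b,c)\mapsto\partial c$ from it onto $R[-1]$ has as kernel the fiber complex of $\mathrm{id}_I$, which is acyclic. So $H^s(F/P)\cong H^{s-1}(R)$, and we use the long exact sequence of $P\to F\to F/P$. Finally, let $P=0$, let $x\in R^{s-1}$ be a cocycle, and choose $c$ with $\partial c=x$ and $b$ with $f(b)=dc$. Then $db=0$,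 since $f$ is injective, so $(b,c)$ is a cocycle of $F$ with $\beta(b,c)=x$ and $p(b,c)=b$, and $b$ represents the image of $x$ under the connecting homomorphism.
\end{proof}

For $t$ even we denote by $F_i$ the fiber complex of \eqref{eq:four}.

\section{The vanishing line}\label{sec:vanishing}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Vanishing.} For $t$ odd see \eqref{eq:ext}. Let $t$ be even with $t<2s$, so $t\le2s-2$. We show $H^s(\mathcal C_t(Z_i))=0$ by descending induction on $i$, starting from $Z_r\simeq*$. By Proposition~\ref{prop:layers} and \eqref{eq:classical}, $H^s(\mathcal C_t(D_i))=0$ since $t<2s$, and $H^{s-1}(\mathcal C_{t-1}(D_i))=0$ since $t-1\le2s-3<2(s-1)$ (trivially if $s=0$). By the second sequence of Lemma~\ref{lem:fiber}, $H^s(F_i)=0$. By the first sequence, $H^s(\mathcal C_t(Z_{i-1}))$ lies between $H^s(F_i)=0$ and $H^s(\mathcal C_t(Z_i))$, which is $0$ by induction. So it vanishes. For $i-1=0$ this says $\mathrm{Ext}_G^{s,t}=0$.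

\emph{Optimality.} Let $\mathrm{res}$ denote restriction to underlying spectra, and consider the cochain maps
\[
\pi_t(MU^{\otimes\bullet+1})\xrightarrow{\mathrm{infl}}\pi_t^G(\mathrm{infl}^GMU^{\otimes\bullet+1})\xrightarrow{\iota_G}\pi_t^G(M^{\otimes\bullet+1})\xrightarrow{\mathrm{res}}\pi_t\big((\mathrm{res}\,M)^{\otimes\bullet+1}\big)\cong\pi_t(MU^{\otimes\bullet+1}),
\]
where the last isomorphism is the inverse of the one induced by the underlying equivalence $\iota_G$. They compose to the identity, so $\mathrm{Ext}^{s,t}(MU_*)$ is a direct summand of $\mathrm{Ext}_G^{s,t}$. It remains to see that $\mathrm{Ext}^{s,2s}(MU_*)\ne0$. For $s=0$ the class of $1$ is nonzero; let $s\ge1$.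

In the normalized cobar complex of $MU_*MU=MU_*[b_1,b_2,\dots]$ the element $z=b_1\otimes\cdots\otimes b_1$ ($s$ factors) has degree $2s$; it is a cocycle because filtration $s+1$ starts in degree $2s+2$. To see that it is not a coboundary, map to the Hopf algebra
\[
\Sigma=\mathbb F_2\otimes_{MU_*}MU_*MU\otimes_{MU_*}\mathbb F_2=\mathbb F_2[a_1,a_2,\dots],\qquad|a_k|=2(2^k-1).
\]
Here $MU_*\to\mathbb F_2$ classifies the additive formal group law. By Quillen, $MU_*MU$ represents strict isomorphisms of formal group laws, so $\Sigma$ represents strict automorphisms of the additive law over $\mathbb F_2$-algebras. These are the series $x+\sum_{k\ge1}a_kx^{2^k}$ under composition, and $b_1\mapsto a_1$. The coefficient of $x^2$ is additive under composition, so $a_1$ is primitive, and so is $a_1^2$ since we are in characteristic $2$. As $|a_2|=6$, we have $\Sigma_2=\mathbb F_2a_1$ and $\Sigma_4=\mathbb F_2a_1^2$. In internal degree $2s$ and filtration $s-1$, the normalized cobar complex of $\Sigma$ is therefore spanned by the tensors with one entry $a_1^2$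 and all other entries $a_1$ (it is zero for $s=1$). All entries are primitive, so these tensors have zero coboundary. Thus the nonzero element $a_1\otimes\cdots\otimes a_1$ is not a coboundary, and $[z]\ne0$.
\end{proof}

This also completes the proof of Corollary~\ref{cor:conj}.

\section{The whole $E_2$-page}\label{sec:splitting}

In the tower \eqref{eq:tower} the cohomology of each layer is known, but two extension questions remain: how $H^s(\mathcal C_t(D_i))$ and $H^{s-1}(\mathcal C_{t-1}(D_i))$ fit into $H^s(F_i)$, and how the $H^s(F_i)$ fit together. Both are settled if the classes in the layers lift to $\mathrm{Ext}_G$. For the even part of $\mathrm{Ext}(MU_*BQ_i)$ we shall lift by composing with a map into $S$. For the odd part this is impossible, since $\mathcal C_{t-1}(S)=0$ for $t$ even, and we lift by a connecting homomorphism. For this we need to know that $\mathcal C_t(\mathrm{infl}^GBQ_i)$ vanishes for $t$ even, which is a statement about torsion.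

\begin{lemma}\label{lem:torsion}
The groups $\pi_t^G(M^{\otimes s+1})$ are torsion-free. Consequently $\mathcal C_t(\mathrm{infl}^GBQ)=0$ for $t$ even and $Q$ a finite cyclic group.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:flat}, $\pi^G_*(M^{\otimes s+1})\cong\pi^G_*(M^{\otimes s})\otimes_{M_*}\Gamma$ for $s\ge1$, with $\Gamma$ flat, so by induction it suffices to treat $s=0$; only $t$ even matters. By \eqref{eq:four} in filtration $0$ and descending induction on $i$, it suffices to show that $\pi_t^G(D_i\otimes M)$ is torsion-free for $t$ even. Let $K=K_i$, $Q=Q_i$. By the first part of the proof of Proposition~\ref{prop:layers} this group is $\pi_t^Q(EQ_+\otimes E_K)$, and filtering $EQ$ by skeleta gives a spectral sequence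
\[
E^2_{p,q}=H_p(Q;\pi_qE_K)\Rightarrow\pi_{p+q}^Q(EQ_+\otimes E_K)
\]
with $\pi_qE_K$ the underlying homotopy. It converges strongly, since $E^2_{p,q}=0$ for $p<0$. We claim that $\pi_*E_K$ is free over $\mathbb Z$, even, and has trivial $Q$-action.

\emph{Underlying homotopy.} We refine the wedge in the proof of Lemma~\ref{lem:maps}. Write $V_\psi$, $\mathcal U_\psi$ for the isotypic parts belonging to the characters $\psi$ of $K$; for the trivial character these are $V_0$ and $\mathcal U_0$, and we use the index $0$ for it throughout. A $K$-invariant $L$ is a sum of subspaces $L_\psi\subset V_\psi\oplus\mathcal U_\psi$, so $TU_G(V)^K$ is, nonequivariantly, the wedge over all $(n_\psi)$ with $n_\psi\ge0$ and $\sum_\psi n_\psi=|V|$ of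
\[
\mathrm{Th}(\gamma_{n_0}\to BU(n_0))\wedge\Big(\prod_{\psi\ne0}BU(n_\psi)\Big)_+ .
\]
The structure maps preserve the integers $r_\psi=n_\psi-|V_\psi|$. Desuspending by $V_0$ and letting all $|V_\psi|$ tend to infinity, we get
\[
E_K\simeq\bigvee_{(r_\psi)}\Sigma^{2r_0}MU\wedge\Big(\prod_{\psi\ne0}BU\Big)_+,\qquad r_\psi\in\mathbb Z,\ \sum_\psi r_\psi=0 .
\]
Its homotopy is a sum of shifts by even degrees of $MU_*$ of a product of copies of $BU$, hence free and even.

\emph{Action.} $G$ acts on each $V^{(k)}$ and on $\mathcal U$ through the torus $\prod_\chi U(1)$, indexed by the characters $\chi$ of $G$, which acts by scalars on isotypic parts. This torus is abelian, so it commutes with $K$ and acts on $S^{V_0}$ and on $TU_G(V)^K$. Being connected, it acts trivially on the homotopy groups of each $\Sigma^{-V_0^{(k)}}TU_G(V^{(k)})^K$, and so $Q$ acts trivially on $\pi_*E_K$.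

For a free abelian group $\Lambda$ with trivial action of $Q\cong C_m$, $H_p(Q;\Lambda)$ is $\Lambda$ for $p=0$, $\Lambda/m$ for $p$ odd, and $0$ for $p>0$ even. Hence in even total degree $t$ only $E^2_{0,t}=\pi_tE_K$ occurs. Differentials into it come from torsion groups and vanish, as it is free. So $\pi_t^Q(EQ_+\otimes E_K)\cong\pi_tE_K$ is free for $t$ even, which proves the first statement.

For the second, let $Q\cong C_m$ and $\Lambda=\pi_q^G(M^{\otimes s+1})$, which is torsion-free and is zero for $q$ odd. Then $\tilde H_p(BQ;\Lambda)=0$ for $p$ even, because $\Lambda$ has no $m$-torsion. As $\pi_t^G(\mathrm{infl}^GBQ\otimes M^{\otimes s+1})=\pi_t(BQ\otimes(M^{\otimes s+1})^G)$, the Atiyah--Hirzebruch spectral sequence shows that it vanishes for $t$ even.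
\end{proof}

\subsection*{The maps into $\mathrm{Ext}_G$}

Fix $t$ even and $i$, and write $Q=Q_i$. Stably $BQ_+\simeq S\oplus BQ$. The composite $\mathrm{infl}^GBQ_+\xrightarrow{\lambda_i}X_i\to S$ has components
\[
\theta^0:S\to S,\qquad\theta^1:\mathrm{infl}^GBQ\to S .
\]
The groups $\pi_*(MU^{\otimes s+1})$ are free and even. Since $\tilde H_*(BQ;\Lambda)$ is concentrated in odd degrees for every free abelian group $\Lambda$, the groups $\pi_*(BQ\otimes MU^{\otimes s+1})$ are concentrated in odd degrees. Hence
\begin{equation}\label{eq:parity}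
\begin{aligned}
\pi_t(BQ_+\otimes MU^{\otimes\bullet+1})&=\pi_t(MU^{\otimes\bullet+1}),\\
\pi_{t-1}(BQ_+\otimes MU^{\otimes\bullet+1})&=\pi_{t-1}(BQ\otimes MU^{\otimes\bullet+1}).
\end{aligned}
\end{equation}
\begin{itemize}
\item Let $\Theta_i^0:\mathrm{Ext}^{s,t}(MU_*)\to\mathrm{Ext}_G^{s,t}$ be induced by
\[
\pi_t(MU^{\otimes\bullet+1})\xrightarrow{\iota_G\circ\mathrm{infl}}\mathcal C_t(S)\xrightarrow{\theta^0}\mathcal C_t(S).
\]
\item Let $\mathrm{infl}^GBQ\xrightarrow{\theta^1}S\to T_i$ be a cofiber sequence. By Lemma~\ref{lem:torsion} and \eqref{eq:ext} we have $\mathcal C_t(\mathrm{infl}^GBQ)=0$ and $\mathcal C_{t-1}(S)=0$, so there is a short exact sequence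
\begin{equation}\label{eq:theta}
0\to\mathcal C_t(S)\to\mathcal C_t(T_i)\to\mathcal C_{t-1}(\mathrm{infl}^GBQ)\to0 .
\end{equation}
Let $\Theta_i^1$ be the composite
\[
\mathrm{Ext}^{s-1,t-1}(\widetilde{MU}_*BQ)\xrightarrow{\iota_G\circ\mathrm{infl}}H^{s-1}\big(\mathcal C_{t-1}(\mathrm{infl}^GBQ)\big)\xrightarrow{\ \delta\ }H^s(\mathcal C_t(S))=\mathrm{Ext}_G^{s,t},
\]
with $\delta$ the connecting homomorphism of \eqref{eq:theta}.
\end{itemize}
Put $R_i^s=\mathrm{Ext}^{s,t}(MU_*)\oplus\mathrm{Ext}^{s-1,t-1}(\widetilde{MU}_*BQ_i)$ and $\Theta_i=(\Theta_i^0,\Theta_i^1):R_i^s\to\mathrm{Ext}_G^{s,t}$.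

\begin{proposition}\label{prop:lift}
For every $s$ there is an isomorphism $\hat\Theta_i:R_i^s\to H^s(F_i)$ such that $p\hat\Theta_i$ is the composite $R_i^s\xrightarrow{\Theta_i}H^s(\mathcal C_t(S))\to H^s(\mathcal C_t(Z_{i-1}))$.
\end{proposition}

\begin{proof}
By \eqref{eq:parity} and Proposition~\ref{prop:layers}, $\kappa_i$ gives isomorphisms
\[
\kappa^0:\mathrm{Ext}^{s,t}(MU_*)\cong H^s(\mathcal C_t(D_i)),\qquad\kappa^1:\mathrm{Ext}^{s-1,t-1}(\widetilde{MU}_*BQ)\cong H^{s-1}(\mathcal C_{t-1}(D_i)).
\]
\emph{First component.} Let $\hat\Theta^0=\alpha\kappa^0$, with $\alpha$ from Lemma~\ref{lem:fiber}. Then $p\hat\Theta^0$ is $\kappa^0$ followed by the map induced by $D_i\to Z_{i-1}$. The composite $X_i\to X_i\wedge Z_{i-1}\to Z_{i-1}$ equals $X_i\to S\to Z_{i-1}$. So $p\hat\Theta^0$ is $\Theta_i^0$ followed by the map induced by $S\to Z_{i-1}$.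

\emph{Second component.} For the same reason the maps $\mathrm{infl}^GBQ\xrightarrow{\lambda_i}X_i\to D_i$ and $S\to Z_{i-1}$ form a commutative square with $\theta^1$ and $D_i\to Z_{i-1}$. Complete it to a map of cofiber sequences
\[
\begin{array}{ccccc}
\mathrm{infl}^GBQ&\xrightarrow{\theta^1}&S&\to&T_i\\
\downarrow&&\downarrow&&\downarrow\\
D_i&\to&Z_{i-1}&\to&Z_i.
\end{array}
\]
Let $F'$ be the fiber complex of \eqref{eq:theta}, regarded as a sequence \eqref{eq:abstract} with $P=0$. We get a map $F'\to F_i$, compatible with $p$ and $\beta$. By Lemma~\ref{lem:fiber}, $\beta$ is an isomorphism for $F'$ and $p\beta^{-1}=\delta$. Let $\hat\Theta^1$ be the composite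
\[
\mathrm{Ext}^{s-1,t-1}(\widetilde{MU}_*BQ)\xrightarrow{\iota_G\circ\mathrm{infl}}H^{s-1}\big(\mathcal C_{t-1}(\mathrm{infl}^GBQ)\big)\xrightarrow{\beta^{-1}}H^s(F')\to H^s(F_i).
\]
Then $p\hat\Theta^1$ is $\Theta_i^1$ followed by the map induced by $S\to Z_{i-1}$. Moreover $\beta\hat\Theta^1$ is the map $\iota_G\circ\mathrm{infl}$ followed by the left vertical map of the diagram, which is $\kappa^1$ by definition of $\kappa_i$.

\emph{Isomorphism.} In the second sequence of Lemma~\ref{lem:fiber} for $F_i$, the map $\beta$ is onto for every $s$, since $\beta\hat\Theta^1=\kappa^1$ is an isomorphism. Hence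
\[
0\to H^s(\mathcal C_t(D_i))\xrightarrow{\alpha}H^s(F_i)\xrightarrow{\beta}H^{s-1}(\mathcal C_{t-1}(D_i))\to0
\]
is exact and split by $\hat\Theta^1(\kappa^1)^{-1}$. As $\hat\Theta^0=\alpha\kappa^0$ with $\kappa^0$ an isomorphism, $\hat\Theta_i=(\hat\Theta^0,\hat\Theta^1)$ is an isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $t$ odd see \eqref{eq:ext}. Let $t$ be even. We show by descending induction on $i$ that the composite
\[
\bigoplus_{l>i}R_l^s\xrightarrow{(\Theta_l)}H^s(\mathcal C_t(S))\to H^s(\mathcal C_t(Z_i))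
\]
is an isomorphism for all $s$. For $i=r$ both sides are $0$. Assume the statement for $i$, where $i\ge1$. The isomorphism onto $H^s(\mathcal C_t(Z_i))$ factors through $H^s(\mathcal C_t(Z_{i-1}))$, so $H^s(\mathcal C_t(Z_{i-1}))\to H^s(\mathcal C_t(Z_i))$ is a split surjection for every $s$. By the first sequence of Lemma~\ref{lem:fiber}, the sequence
\[
0\to H^s(F_i)\xrightarrow{p}H^s(\mathcal C_t(Z_{i-1}))\to H^s(\mathcal C_t(Z_i))\to0
\]
is exact. It is split by $\bigoplus_{l>i}R_l^s$, and by Proposition~\ref{prop:lift} the map $R_i^s\to H^s(\mathcal C_t(Z_{i-1}))$ is an isomorphism onto the image of $p$. So the statement holds for $i-1$. For $i=0$ we obtain $\bigoplus_{l=1}^rR_l^s\cong\mathrm{Ext}_G^{s,t}$, which is Theorem~\ref{thm:B}.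
\end{proof}

\begin{example}
Let $s=0$. Then $\mathrm{Ext}_G^{0,t}\cong\bigoplus_{K\le G}\mathrm{Ext}^{0,t}(MU_*)$ for $t$ even. Now $\mathrm{Ext}^{0,*}(MU_*)=\mathbb Z$, concentrated in degree $0$: it is the equalizer of the two units $MU_*\to MU_*MU$, the ring $MU_*$ is torsion-free, and rationally the units are $x\mapsto x\otimes1$ and $x\mapsto1\otimes x$ into $MU_*\otimes MU_*\otimes\mathbb Q$, whose equalizer is $\mathbb Q$. Hence $\mathrm{Ext}_G^{0,*}$ is free, concentrated in degree $0$, of rank the number of subgroups of $G$. This is the rank of the Burnside ring.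
\end{example}

\begin{thebibliography}{9}

\bibitem{May}
May et al., \emph{Equivariant homotopy and cohomology theory}. (Chapter~XV; Chapter~XXVIII by Comeza\~na.)

\bibitem{SSS}
\emph{Slice Spectral Sequences Through Synthetic Spectra}. \url{https://www.sas.rochester.edu/mth/sites/doug-ravenel/otherpapers/carrick9.pdf}

\end{thebibliography}

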